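\title{Quintic Equations and the Twice-Notched Straightedge}

\begin{abstract}
We study plane constructions with a compass and a straightedge that carries two notches at unit distance. We prove that every polynomial of degree at most five with constructible real coefficients has all its roots, real and complex, constructible; in particular this holds for quintics solvable by radicals. A real root of a squarefree quintic needs only field operations, real square roots and at most one neusis between two circles. The method is to move the five roots by a rational polynomial substitution and to adjoin a sixth root, found from a quadratic equation, so that the resulting sextic is the equation of a neusis. We also determine which algebraic numbers with solvable Galois group are constructible, and show that the result fails in every degree at least seven and for non-real coefficients.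
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Identify the Euclidean plane with $\mathbb{C}$, and also with $\mathbb{R}^2$ and its dot product. Our tools are a compass and a straightedge with two notches at unit distance. A construction starts from the points $0$ and $1$ and consists of finitely many steps of the following kinds.
\begin{enumerate}
\item[(i)] Draw the line through two distinct constructed points.
\item[(ii)] Draw the circle centered at a constructed point whose radius is the distance between two constructed points.
\item[(iii)] Adjoin the intersection points of two distinct constructed lines or circles.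
\item[(iv)] (\emph{Neusis}.) Let $P$ be a constructed point, the \emph{pole}, and let $C_1,C_2$ be constructed lines or circles. A triple $(L,Q_1,Q_2)$ is \emph{admissible} if $L$ is a line through $P$, $Q_1\in C_1\cap L$, $Q_2\in C_2\cap L$ and $|Q_1Q_2|=1$: the straightedge passes through $P$ with one notch on $C_1$ and the other on $C_2$. If there are only finitely many admissible triples, adjoin $L$, $Q_1$, $Q_2$ for any one of them.
\end{enumerate}
The finiteness condition forbids configurations such as two circles of radii $1$ and $2$ centered at $P$, where every line through $P$ occurs in an admissible triple; so no freely chosen point is ever adjoined. A point, or complex number, is \emph{constructible} if some construction produces it. We write $K\subset\mathbb{R}$ for the set of constructible real numbers. The classical compass-and-straightedge constructions, which use steps (i)--(iii) only, show that $K$ is a field, that $\sqrt{x}\in K$ whenever $0\le x\in K$, and that $x+iy$ with $x,y$ real is constructible if and only if $x,y\in K$. Thus the constructible complex numbers form the field $K(i)$. A polynomial in $K[x]$ is \emph{solvable with these tools}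 if each of its real roots lies in $K$.

Steps (i)--(iii) solve only linear and quadratic equations. A neusis does more.

\begin{example}[Trisection]\label{ex:trisection}
Let $C_1$ be the unit circle, $C_2$ the real axis and $P=e^{i\theta}$. In an admissible triple write $Q_1=e^{i\psi}$ and $Q_2=t\in\mathbb{R}$. The condition $|e^{i\psi}-t|=1$ says $t=0$ or $t=2\cos\psi$. If $t=0$, then $L$ passes through $0$ and $P$, so $Q_1=\pm P$. If $t=2\cos\psi$, then $Q_1-Q_2=-e^{-i\psi}$, and $P$ lies on the line $Q_1Q_2$ exactly when $(e^{i\theta}-2\cos\psi)e^{i\psi}$ is real, that is, when $\sin(\theta+\psi)=\sin 2\psi$. This holds if and only if $\psi\equiv\theta$ or $3\psi\equiv\pi-\theta \pmod{2\pi}$. So there are finitely many admissible triples, and in the last case $-\overline{Q_1}$ runs through the three cube roots of $P$. For $\theta=\pi/3$ we obtain $2\cos(\pi/9)$, a root of $y^3-3y-1$, which has no rational root.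
\end{example}

How far does step (iv) reach? We shall see in Section~\ref{sec:towers} that one neusis never requires a field extension of degree more than $6$. This puts $2^{1/7}$ out of reach but leaves the primes $2$, $3$ and $5$ open, and it makes degree five a natural test. One example is known: the polynomial $x^5-4x^4+2x^3+4x^2+2x-6$ is irreducible over $\mathbb{Q}$ with Galois group $S_5$, hence not solvable by radicals, and yet its three real roots are constructible. The following question is posed in \cite{Baragar}.

\medskip
\noindent\textbf{Question.} \emph{Is every quintic with constructible real coefficients that is solvable by radicals also solvable with compass and twice-notched straightedge?}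
\medskip

A positive answer must cover the real fifth roots, $x^5-r=0$, and the division of an angle $\varphi$ into five parts, $16x^5-20x^3+5x-\cos\varphi=0$. The $S_5$ example suggests that radicals are beside the point and that only the degree matters: a sextic with one known root leaves a quintic. Against this guess stands the fact that the sextics of a neusis are special. Two circles depend, up to rotation about the pole, on five real parameters, a monic sextic has six coefficients, and a given quintic such as $x^5-2$ has no reason to divide one of these sextics. The guess is nevertheless correct.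

\begin{theorem}\label{thm:main}
Let $0\ne f\in K[x]$ have degree at most $5$.
\begin{enumerate}
\item[(A)] Every real root of $f$ lies in $K$. If $f$ is a squarefree quintic, each real root is obtained from the coefficients by field operations, real square roots and at most one neusis. That neusis is between two circles whose centers are seen from the pole at a right angle.
\item[(B)] Every complex root of $f$ lies in $K(i)$.
\end{enumerate}
\end{theorem}

Part (A) answers the question: yes, and solvability by radicals is not needed. For non-real roots we claim no bound on the number of neuses. The second theorem describes the scope of the first.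

\begin{theorem}\label{thm:scope}
\begin{enumerate}
\item[(a)] Let $\alpha$ be algebraic over $\mathbb{Q}$, and suppose that the group $\Gamma$ of the Galois closure of $\mathbb{Q}(\alpha)/\mathbb{Q}$ is solvable. Then $\alpha$ is constructible if and only if no prime greater than $5$ divides $|\Gamma|$. In particular the regular $n$-gon is constructible if and only if $\varphi(n)$ has no prime factor greater than $5$; so the regular $11$-, $25$-, $31$-, $41$-, $61$-, $101$- and $125$-gons are constructible.
\item[(b)] For every $n\ge7$ there is a polynomial of degree $n$ over $\mathbb{Q}$ with a non-constructible real root.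
\item[(c)] An irreducible sextic over $K$ with a real root, if one exists, has Galois group $A_6$ or $S_6$ over $K$.
\item[(d)] No root of $x^5+(3+2i)x+(3+2i)$ is constructible.
\end{enumerate}
\end{theorem}

We do not decide whether a sextic as in (c) exists. Part (d) shows that real coefficients are essential in Theorem~\ref{thm:main}.

The proof of Theorem~\ref{thm:main}(A) runs as follows. In a suitable coordinate, the sextics that come from two circles seen at a right angle are cut out by two equations and four strict inequalities (Sections~\ref{sec:equation} and~\ref{sec:oneneusis}). The two equations can be met by adjoining a sixth root to the quintic and rescaling, at the cost of one square root; Section~\ref{sec:example} does this by hand. The inequalities are met by first moving the five roots, through a polynomial substitution with rational coefficients, close to five roots of a model sextic (Section~\ref{sec:real}). Part (B) follows in Section~\ref{sec:complex}. Sections~\ref{sec:towers} and~\ref{sec:scope} prove Theorem~\ref{thm:scope} and are not needed for Theorem~\ref{thm:main}.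

\section{The equation of a neusis}\label{sec:equation}

Place the pole at the origin. A circle with center $A$ and radius $R$ has the equation $|Q|^2-2A\cdot Q+\kappa=0$, where $\kappa=|A|^2-R^2$ is the power of the pole with respect to the circle. A line has an equation $A\cdot Q=a$ with $A\neq0$. To treat both alike, attach to a line or circle $C$ the vector $A$ and the polynomial
\[
g(X)=\tfrac12(X^2+\kappa)\ \text{ for a circle},\qquad g(X)=a\ \text{ for a line}.
\]
For a unit vector $u$ and a real number $\tau$, the point $\tau u$ lies on $C$ if and only if $\tau\,A\cdot u=g(\tau)$.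

\begin{lemma}\label{lem:pairs}
Let $P=0$ and let $A_j,g_j$ be attached to $C_j$ for $j=1,2$. The map $(\rho,u)\mapsto(\mathbb{R}u,\ \rho u,\ (\rho+1)u)$ is a bijection from the set of pairs of a real number $\rho$ and a unit vector $u$ with
\begin{equation}\label{eq:pairs}
\rho\,A_1\cdot u=g_1(\rho),\qquad(\rho+1)\,A_2\cdot u=g_2(\rho+1)
\end{equation}
onto the set of admissible triples.
\end{lemma}

\begin{proof}
A pair satisfying \eqref{eq:pairs} gives an admissible triple. Conversely, in an admissible triple $u=Q_2-Q_1$ is a unit vector along $L$, and $0\in L$; hence $L=\mathbb{R}u$, $Q_1=\rho u$ with $\rho=Q_1\cdot u$, and $Q_2=(\rho+1)u$. These formulas recover $(\rho,u)$ from the triple.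
\end{proof}

So $\rho$ is the signed distance from the pole to the first notch. When $A_1$ and $A_2$ are independent, \eqref{eq:pairs} determines $u$ from $\rho$, and $|u|=1$ becomes an equation for $\rho$. That equation is simplest when $A_1\perp A_2$, because then each condition gives one coordinate of $u$.

\begin{lemma}\label{lem:rightangle}
Let $P=0$ and let $C_1,C_2$ be circles with centers $(a_1,0)$ and $(0,a_2)$, where $a_1,a_2>0$, and with powers $\kappa_1,\kappa_2\ne0$. Then the admissible triples correspond bijectively to the real solutions $\rho\neq0,-1$ of
\begin{equation}\label{eq:neusis}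
\Bigl(\frac{\rho^2+\kappa_1}{2a_1\rho}\Bigr)^2+\Bigl(\frac{(\rho+1)^2+\kappa_2}{2a_2(\rho+1)}\Bigr)^2=1,
\end{equation}
there are at most six of them, and $|Q_1|=|\rho|$ in the triple that belongs to $\rho$.
\end{lemma}

\begin{proof}
With $u=(x,y)$, equations \eqref{eq:pairs} read $2a_1\rho x=\rho^2+\kappa_1$ and $2a_2(\rho+1)y=(\rho+1)^2+\kappa_2$. Since $\kappa_1,\kappa_2\ne0$, they force $\rho\ne0,-1$, and then they say that $x$ and $y$ are the two brackets in \eqref{eq:neusis}. Such a $u$ is a unit vector exactly when \eqref{eq:neusis} holds. Multiplied by $\rho^2(\rho+1)^2$, equation \eqref{eq:neusis} is a polynomial equation of degree $6$ with leading coefficient $1/4a_1^2+1/4a_2^2\neq0$.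
\end{proof}

Expanding the squares puts \eqref{eq:neusis} in the form
\begin{equation}\label{eq:Phi}
\Phi(\rho)+n=0,\qquad \Phi(\rho)=p_1\rho^2+p_2(\rho+1)^2+\frac{q_1}{\rho^2}+\frac{q_2}{(\rho+1)^2},
\end{equation}
with $p_j=1/4a_j^2$, $q_j=p_j\kappa_j^2$ and $n=2p_1\kappa_1+2p_2\kappa_2-1$. We want to recognize such equations from their roots. The values $\rho=0$ and $\rho=-1$, where a notch sits at the pole, play a special role, and it pays to move them to $0$ and $\infty$, because these two points are fixed by all scalings. Put
\[
s=\frac{\rho}{\rho+1},\qquad\text{so that}\qquad \rho=\frac{s}{1-s},\qquad \rho+1=\frac1{1-s}.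
\]
Then $s^2(1-s)^2\bigl(\Phi(\rho)+n\bigr)=G(s)$, where
\begin{equation}\label{eq:G}
G(s)=q_1(1-s)^4+q_2s^2(1-s)^4+n\,s^2(1-s)^2+p_1s^4+p_2s^2 .
\end{equation}

\begin{lemma}\label{lem:shape}
A real polynomial $G=\sum_{j=0}^6e_js^j$ has the form \eqref{eq:G} if and only if
\begin{equation}\label{eq:E}
e_1=-4e_0,\qquad e_5=-4e_6 .
\end{equation}
In that case $q_1=e_0$, $q_2=e_6$, $n=-\frac12(e_3+4e_0+4e_6)$ and
\begin{equation}\label{eq:p}
p_1=e_0+\tfrac12e_3+e_4-4e_6,\qquad p_2=-4e_0+e_2+\tfrac12e_3+e_6 .
\end{equation}
If $e_0e_6\neq0$, then \eqref{eq:E} says that the six roots of $G$ have sum $4$ and that their reciprocals have sum $4$.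
\end{lemma}

\begin{proof}
From $(1-s)^4=1-4s+6s^2-4s^3+s^4$ and $(1-s)^2=1-2s+s^2$, the coefficients of $s^0,\dots,s^6$ in \eqref{eq:G} are
\[
q_1,\quad -4q_1,\quad 6q_1+q_2+n+p_2,\quad -4q_1-4q_2-2n,\quad q_1+6q_2+n+p_1,\quad -4q_2,\quad q_2 .
\]
So \eqref{eq:E} is necessary. Matching the coefficients of $s^0,s^6,s^3,s^4,s^2$ in turn determines $q_1,q_2,n,p_1,p_2$ as stated, and \eqref{eq:E} matches the remaining two. The sum of the roots is $-e_5/e_6$ and the sum of their reciprocals is $-e_1/e_0$.
\end{proof}

We call $G=\sum e_js^j\in\mathbb{R}[s]$ a \emph{right-angle sextic} if it satisfies \eqref{eq:E} and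
\begin{equation}\label{eq:P}
e_0>0,\qquad e_6>0,\qquad p_1>0,\qquad p_2>0,
\end{equation}
with $p_1,p_2$ given by \eqref{eq:p}. The inequalities \eqref{eq:P} are strict and linear in the $e_j$, so they survive small perturbations and multiplication of $G$ by a positive number. They imply $G(0)=q_1>0$ and $G(1)=p_1+p_2>0$, so $0$ and $1$ are never roots, and the substitution $\rho=s/(1-s)$ is harmless.

\section{A quintic solved by hand}\label{sec:example}

Suppose five nonzero numbers $\beta_1,\dots,\beta_5$ are the roots of a quintic over $K$, and put $T=\sum\beta_i$, $T'=\sum1/\beta_i$. We have two equations \eqref{eq:E} to satisfy, and we allow ourselves two unknowns: a sixth root $m\ne0$ and a scale $\lambda\ne0$. The numbers $m/\lambda,\beta_1/\lambda,\dots,\beta_5/\lambda$ have sum $(m+T)/\lambda$ and reciprocal sum $\lambda(1/m+T')$. Both equal $4$ if and only if $\lambda=(m+T)/4$ and $(m+T)(1/m+T')=16$. The last condition says that $m$ is a root of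
\begin{equation}\label{eq:Q}
\mathcal{Q}(X)=(X+T)(1+T'X)-16X=T'X^2+(TT'-15)X+T .
\end{equation}
This is the point of the method: the sixth root is found from a \emph{quadratic} equation over $K$, which the compass solves.

\begin{example}\label{ex:hand}
Let $f=x^5-7x^4+12x^3+16x-16$. Since $f(0)=-16$ and $f(1)=6$, there is a root $\xi\in(0,1)$, irrational because a rational root would be an integer. Here $T=7$ and $T'=16/16=1$, so $\mathcal{Q}(X)=X^2-8X+7=(X-1)(X-7)$. Take $m=1$, hence $\lambda=2$. Then
\[
(x-1)f(x)=x^6-8x^5+19x^4-12x^3+16x^2-32x+16,
\]
and substituting $x=2s$ and dividing by $16$ gives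
\[
G(s)=4s^6-16s^5+19s^4-6s^3+4s^2-4s+1 .
\]
Equations \eqref{eq:E} hold, and Lemma~\ref{lem:shape} gives $q_1=1$, $q_2=4$, $n=-7$, $p_1=1-3+19-16=1$, $p_2=-4+4-3+4=1$. So $G$ is a right-angle sextic, and $\rho=\xi/(2-\xi)$, which corresponds to $s=\xi/2$, satisfies $\rho^2+\rho^{-2}+(\rho+1)^2+4(\rho+1)^{-2}=7$. Completing both squares adds $2+4$:
\[
\Bigl(\rho+\frac1\rho\Bigr)^2+\Bigl(\rho+1+\frac2{\rho+1}\Bigr)^2=13 .
\]
This is \eqref{eq:neusis} with $\kappa_1=1$, $\kappa_2=2$ and $a_1=a_2=\sqrt{13}/2$. The squared radii are $a_1^2-\kappa_1=9/4$ and $a_2^2-\kappa_2=5/4$. By Lemma~\ref{lem:rightangle} the neusis between these two circles is allowed and one of its positions has $|Q_1|=\rho$ (Figure~\ref{fig:neusis}); then $\xi=2\rho/(\rho+1)\in K$.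
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\draw[gray] (-1.4,0) -- (3.6,0);
\draw[gray] (0,-1.6) -- (0,3.1);
\draw (1.803,0) circle (1.5);
\draw (0,1.803) circle (1.118);
\draw (-0.487,-0.635) -- (1.704,2.222) node[right] {$L$};
\draw[ultra thick] (0.393,0.5125) -- (1.0016,1.306);
\draw (-0.14,0) -- (-0.14,0.14) -- (0,0.14);
\fill (0,0) circle (0.04) node[below right] {$P$};
\fill (1.803,0) circle (0.04) node[below] {$(a_1,0)$};
\fill (0,1.803) circle (0.04) node[left] {$(0,a_2)$};
\fill (0.393,0.5125) circle (0.05) node[right] {$Q_1$};
\fill (1.0016,1.306) circle (0.05) node[left] {$Q_2$};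
\node at (3.15,1.1) {$C_1$};
\node at (-1.0,2.7) {$C_2$};
\end{tikzpicture}
\caption{A neusis that solves $x^5-7x^4+12x^3+16x-16=0$. The centers lie at distance $a_1=a_2=\sqrt{13}/2$ from the pole $P$ in perpendicular directions, and the radii are $3/2$ and $\sqrt5/2$. The thick segment between the notches $Q_1\in C_1$ and $Q_2\in C_2$ has length $1$, and $\xi=2|PQ_1|/(|PQ_1|+1)$ is a root of the quintic.}\label{fig:neusis}
\end{figure}

The example was lucky in two ways. First, the inequalities \eqref{eq:P} are not automatic. The other choice $m=7$, $\lambda=7/2$ gives $(x-7)f=x^6-14x^5+61x^4-84x^3+16x^2-128x+112$, and after $x=\lambda s$ one finds $p_2=-448+16\lambda^2-42\lambda^3+\lambda^6=-13727/64<0$. Second, $\mathcal{Q}$ need not have a nonzero real root: for $x^5-2$ we have $T=T'=0$ and $\mathcal{Q}=-15X$. A general quintic must therefore be transformed before the sixth root is adjoined. We first show that the last part of the example always works.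

\section{Right-angle sextics need one neusis}\label{sec:oneneusis}

\begin{proposition}\label{prop:sextic}
Let $G=\sum_{j=0}^6e_js^j\in K[s]$ be a right-angle sextic. Then every real root of $G$ lies in $K$. It is obtained from the $e_j$ by field operations, real square roots and at most one neusis, between two circles whose centers are seen from the pole at a right angle.
\end{proposition}

\begin{proof}
Write $G$ in the form \eqref{eq:G}; then $p_1,p_2,q_1,q_2>0$ and all five parameters lie in $K$. Let $s_0$ be a real root. As $s_0\neq0,1$, the number $\rho_0=s_0/(1-s_0)$ is defined, differs from $0$ and $-1$, satisfies \eqref{eq:Phi}, and returns $s_0=\rho_0/(\rho_0+1)$. We must find circles whose equation is \eqref{eq:Phi}; the difficulty is that their centers and radii have to be real.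

Put $\kappa_j=\sqrt{q_j/p_j}>0$, an element of $K$. Completing the squares turns \eqref{eq:Phi} into
\begin{equation}\label{eq:squares}
p_1\Bigl(\rho+\frac{\kappa_1}{\rho}\Bigr)^2+p_2\Bigl(\rho+1+\frac{\kappa_2}{\rho+1}\Bigr)^2=w,\qquad w=2p_1\kappa_1+2p_2\kappa_2-n\in K .
\end{equation}
At $\rho=\rho_0$ the first bracket is nonzero, because $\rho_0^2+\kappa_1>0$. Hence $w>0$, and $a_j=\sqrt{w/4p_j}$ is a positive element of $K$. Dividing \eqref{eq:squares} by $w$ gives \eqref{eq:neusis}.

The radii come from the real root itself. Let $A_1=(a_1,0)$, $A_2=(0,a_2)$, and let $u_0$ be the unit vector whose coordinates are the two brackets of \eqref{eq:neusis} at $\rho_0$. Then $2\rho_0A_1\cdot u_0=\rho_0^2+\kappa_1$ and $2(\rho_0+1)A_2\cdot u_0=(\rho_0+1)^2+\kappa_2$, so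
\[
|\rho_0u_0-A_1|^2=a_1^2-\kappa_1,\qquad |(\rho_0+1)u_0-A_2|^2=a_2^2-\kappa_2 ,
\]
and both right sides are nonnegative. If $a_1^2=\kappa_1$, then $\rho_0u_0=A_1$ and $\rho_0=\pm a_1\in K$. If $a_2^2=\kappa_2$, then $(\rho_0+1)u_0=A_2$ and $\rho_0=-1\pm a_2\in K$. In these cases no neusis is needed. Otherwise draw the circles $C_j$ with center $A_j$ and radius $\sqrt{a_j^2-\kappa_j}\in K$. The power of $P=0$ with respect to $C_j$ is $\kappa_j\ne0$. By Lemma~\ref{lem:rightangle} the neusis for $P,C_1,C_2$ is allowed and $\rho_0$ belongs to an admissible triple, so $Q_1$ is constructible and $\rho_0=\pm|Q_1|\in K$. In all cases $s_0=\rho_0/(\rho_0+1)\in K$.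
\end{proof}

The inequalities \eqref{eq:P} entered twice: $q_j/p_j>0$ makes the powers $\kappa_j$ real and nonzero, and $p_j>0$ makes the centers real.

\section{Real roots of a quintic}\label{sec:real}

Let $f\in K[x]$ be a squarefree quintic with roots $\xi_1,\dots,\xi_5$. For a polynomial $h$ with rational coefficients, the values $h(\xi_i)$ are again the roots of a quintic over $K$, and when they are distinct $\xi_i$ can be recovered from $h(\xi_i)$ by field operations. A real $h$ of degree at most $4$ can send the $\xi_i$ to any five distinct targets, subject to one constraint: $h$ commutes with complex conjugation, so real roots go to real targets and conjugate pairs to conjugate pairs. A real squarefree quintic has $1$, $3$ or $5$ real roots, and the sixth root is real. We therefore need a right-angle sextic to aim at for each of the counts $2$, $4$, $6$.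

\begin{lemma}\label{lem:model}
For each $\ell\in\{2,4,6\}$ there is a right-angle sextic $G_0$ with six distinct complex roots, exactly $\ell$ of them real.
\end{lemma}

\begin{proof}
Take \eqref{eq:G} with $p_1=p_2=1$, $q_1=81$, $q_2=100$ and $n$ real. By Lemma~\ref{lem:shape} this is a right-angle sextic $G_0$ for every $n$. Here
\[
\Phi(\rho)=\rho^2+(\rho+1)^2+81\rho^{-2}+100(\rho+1)^{-2},
\]
and $F(\rho)=\rho^2(\rho+1)^2(\Phi(\rho)+n)=(\rho+1)^6G_0\bigl(\rho/(\rho+1)\bigr)$ is a polynomial of degree $6$ with $F(0)=81$ and $F(-1)=100$. A multiple root of $F$ is a zero of both $\Phi+n$ and $\Phi'$, and $\Phi'$ has finitely many complex zeros; so for all but finitely many $n$ the six roots of $F$ are distinct. Then $s=\rho/(\rho+1)$ maps them to six distinct roots of $G_0$, with $s$ real if and only if $\rho$ is real. It remains to count the real solutions of $\Phi(\rho)=-n$.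

On each of the intervals $(0,\infty)$, $(-\infty,-1)$, $(-1,0)$ we have $\Phi''=4+486\rho^{-4}+600(\rho+1)^{-4}>0$, and $\Phi\to+\infty$ at both ends. So on each interval $\Phi$ has a minimum, takes every larger value exactly twice and no smaller value. Call the minima $\mu_+$, $\mu_-$, $\mu_0$, in this order. For $t>0$,
\[
\Phi(-1-t)-\Phi(t)=19\bigl(t^{-2}-(1+t)^{-2}\bigr)>0 ;
\]
at the $t$ with $\Phi(-1-t)=\mu_-$ this gives $\mu_->\Phi(t)\ge\mu_+$. Further $\mu_-\le\Phi(-4)=16+9+\frac{81}{16}+\frac{100}{9}<43$, while on $(-1,0)$ both $|\rho|$ and $|\rho+1|$ are less than $1$, so $\mu_0\ge181$. Thus $\mu_+<\mu_-<\mu_0$, and $-n$ in $(\mu_+,\mu_-)$, $(\mu_-,\mu_0)$, $(\mu_0,\infty)$ gives exactly $2$, $4$, $6$ real solutions. Each interval contains values other than the finitely many excluded ones.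
\end{proof}

The choice $q_1\ne q_2$ matters: with $p_1=p_2$ and $q_1=q_2$ the function $\Phi$ is invariant under $\rho\mapsto-1-\rho$, so $\mu_+=\mu_-$ and the interval that gives $\ell=2$ is empty.

\begin{proof}[Proof of Theorem~\ref{thm:main}(A)]
\emph{Reduction.} Replace $f$ by $f/\gcd(f,f')\in K[x]$, which is squarefree with the same roots, and multiply by factors $x-c$ with distinct integers $c$ that are not roots, until the degree is $5$. A squarefree quintic is left unchanged up to a constant factor. So let $f\in K[x]$ be squarefree of degree $5$ with roots $\xi_1,\dots,\xi_5$, of which $\nu\in\{1,3,5\}$ are real.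

\emph{The target.} Take $G_0$ from Lemma~\ref{lem:model} with $\ell=\nu+1$. It has at least two real roots, so we can choose a real root $m_0\ne-1$; also $m_0\neq0,1$. The other five roots are distinct and nonzero; $\nu$ of them are real and the rest form conjugate pairs, as for $f$. Label them $\beta_1^0,\dots,\beta_5^0$ so that $\xi_i\mapsto\beta_i^0$ commutes with complex conjugation. Let $h_0$ be the unique complex polynomial of degree at most $4$ with $h_0(\xi_i)=\beta_i^0$ (Lagrange interpolation). The polynomial with conjugated coefficients takes at $\xi_i$ the value $\overline{h_0(\overline{\xi_i})}=\beta_i^0$, so by uniqueness $h_0$ is real. We cannot use $h_0$ itself, since its coefficients are not known to lie in $K$. We perturb it, and must then restore the equations \eqref{eq:E}.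

\emph{The sixth root.} Let $h$ range over real polynomials of degree at most $4$ near $h_0$, identified with points of $\mathbb{R}^5$. The numbers $\beta_i=h(\xi_i)$ are distinct and nonzero, and conjugation permutes them, so $T=\sum\beta_i$ and $T'=\sum1/\beta_i$ are real-valued smooth functions of $h$. Let $\mathcal{Q}_h$ be the polynomial \eqref{eq:Q}. For $h=h_0$, Lemma~\ref{lem:shape} gives $m_0+T=4$ and $1/m_0+T'=4$, that is, $1+T'm_0=4m_0$. Hence
\[
\mathcal{Q}_{h_0}(m_0)=4\cdot4m_0-16m_0=0,
\]
\[
\mathcal{Q}_{h_0}'(m_0)=(1+T'm_0)+T'(m_0+T)-16=4m_0+4\Bigl(4-\frac1{m_0}\Bigr)-16=4\Bigl(m_0-\frac1{m_0}\Bigr).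
\]
The derivative is nonzero because $m_0\ne\pm1$; this is why $-1$ was avoided. By the implicit function theorem there is a continuous real function $m=m(h)$ near $h_0$ with $m(h_0)=m_0$ and $\mathcal{Q}_h(m)=0$; near $h_0$ also $m\neq0$ and $\mathcal{Q}_h'(m)\neq0$, so that $\mathcal{Q}_h$ is not the zero polynomial. Put $\lambda=(m+T)/4$, which tends to $1$ as $h\to h_0$, and
\[
G_h(s)=\Bigl(s-\frac m\lambda\Bigr)\prod_{i=1}^5\Bigl(s-\frac{\beta_i}\lambda\Bigr)\in\mathbb{R}[s].
\]
By the computation that led to \eqref{eq:Q}, the roots of $G_h$ and their reciprocals both have sum $4$, so $G_h$ satisfies \eqref{eq:E}. Its coefficients are continuous in $h$, and $G_{h_0}$ is $G_0$ divided by its positive leading coefficient. Hence \eqref{eq:P} holds for $G_{h_0}$ and for all $h$ near $h_0$: each such $G_h$ is a right-angle sextic.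

\emph{Descent to $K$.} Choose such an $h$ with rational coefficients. The coefficients of
\[
\prod_{i=1}^5(y-\beta_i)=y^5-Ty^4+\dots+c_1y+c_0
\]
are symmetric polynomials in the $\xi_i$ over $\mathbb{Q}$, hence are obtained from the coefficients of $f$ by field operations and lie in $K$; so does $T'=-c_1/c_0$. The number $m$ is a real root of the nonzero polynomial $\mathcal{Q}_h\in K[X]$ of degree at most $2$, so $m\in K$, at the cost of at most one real square root. Then $\lambda\in K$ and $G_h\in K[s]$.

Let $\xi_i$ be real. Then $\beta_i/\lambda$ is a real root of $G_h$, so $\beta_i\in K$ by Proposition~\ref{prop:sextic}. The only common root of $f$ and $h-\beta_i$ is $\xi_i$, because the $h(\xi_j)$ are distinct, and it is a simple root of $f$. So the monic greatest common divisor of $f$ and $h-\beta_i$ is $x-\xi_i$, and the Euclidean algorithm computes it in $K[x]$ by field operations. Thus $\xi_i\in K$. Apart from field operations we used the square root for $m$ and the operations listed in Proposition~\ref{prop:sextic}.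
\end{proof}

The reality of the coefficients of $f$ was used to match its roots with those of the real sextic $G_0$ by a real $h_0$, which can be approximated by rational polynomials. The degree bound was used to leave one root of the sextic free.

\section{Radicals and complex roots}\label{sec:complex}

A complex radical splits, in polar coordinates, into two real equations of the same degree. Let $\mathrm{T}_p\in\mathbb{Z}[X]$ be the Chebyshev polynomial of degree $p$, defined by $\mathrm{T}_p(\cos t)=\cos pt$, and let $\zeta_n=e^{2\pi i/n}$.

\begin{lemma}\label{lem:roots}
For $p\in\{2,3,5\}$ the field $K(i)$ contains all $p$-th roots of each of its elements. In particular $\zeta_p\in K(i)$.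
\end{lemma}

\begin{proof}
Let $0\neq w=x+iy=re^{i\varphi}\in K(i)$, where $\varphi$ is any argument of $w$. Then $r=\sqrt{x^2+y^2}\in K$ and $\cos\varphi=x/r\in K$. The number $r^{1/p}$ is a real root of $X^p-r$ and $\cos(\varphi/p)$ is a real root of $\mathrm{T}_p(X)-\cos\varphi$, so both lie in $K$ by Theorem~\ref{thm:main}(A); and $\sin(\varphi/p)=\pm\sqrt{1-\cos^2(\varphi/p)}\in K$. Hence $r^{1/p}e^{i\varphi/p}\in K(i)$. As $\varphi$ runs through the arguments of $w$, this runs through all $p$-th roots; $w=1$, $\varphi=2\pi$ gives $\zeta_p$.
\end{proof}

Recall Kummer's description of cyclic extensions: if a field $F$ of characteristic $0$ contains $\zeta_p$, with $p$ prime, then every Galois extension of $F$ of degree $p$ has the form $F(\theta)$ with $\theta^p\in F$.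

\begin{lemma}\label{lem:kummer}
Let $E\subset\mathbb{C}$ be a finite Galois extension of $K(i)$ whose group is solvable of order divisible by no prime greater than $5$. Then $E=K(i)$.
\end{lemma}

\begin{proof}
A nontrivial finite solvable group has a nontrivial abelian quotient, hence a normal subgroup of prime index $p$; here $p\in\{2,3,5\}$. Its fixed field is a Galois extension of $K(i)$ of degree $p$, so it equals $K(i)(\theta)$ with $\theta^p\in K(i)$. By Lemma~\ref{lem:roots}, $\theta\in K(i)$, a contradiction. So the group is trivial.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(B)]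
If $\deg f\le4$, the group of the splitting field of $f$ over $K(i)$ is a subgroup of $S_4$, hence solvable of order dividing $24$, and Lemma~\ref{lem:kummer} puts all roots in $K(i)$; explicitly, the formulas of Cardano and Ferrari use only square roots, cube roots and $\zeta_3$. A real quintic has a real root $\xi$, which lies in $K$ by (A), and $f/(x-\xi)\in K[x]$ has degree $4$.
\end{proof}

\section{Towers of degree at most six}\label{sec:towers}

To prove that a number is not constructible we must bound what an arbitrary step can do. The following bound is essentially in \cite{Baragar}; we give a proof. The generic neusis gives a sextic as in Lemma~\ref{lem:rightangle}. The work lies in the special positions, where the elimination degenerates and one must see that either the degree is still small or the finiteness condition of (iv) fails.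

\begin{lemma}\label{lem:tower}
For every constructible point there is a tower of real fields $\mathbb{Q}=k_0\subset k_1\subset\dots\subset k_d\subset\mathbb{R}$ with $[k_{j+1}:k_j]\le6$ such that $k_d$ contains its coordinates.
\end{lemma}

\begin{proof}
Say that a point is defined over a real field $k$ if its coordinates lie in $k$, a line if it has an equation over $k$, and a circle if its center lies in $k^2$ and its squared radius in $k$. We show by induction on the number of steps that all objects of a construction are defined over the top field of such a tower. Suppose all objects so far are defined over $k$. Steps (i) and (ii) give objects defined over $k$. In step (iii), two lines meet in a point of $k^2$; a line and a circle meet in points defined over a real extension of degree at most $2$, by substitution; and two circles with different centers meet on the line obtained by subtracting their equations, while distinct concentric circles do not meet.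

For step (iv), translate by $-P\in k^2$ so that $P=0$. Then $A_j\in k^2$ and $g_j\in k[X]$. Let $(\rho,u)$ be the pair of Lemma~\ref{lem:pairs} for the chosen triple, and put $\rho_1=\rho$, $\rho_2=\rho+1$. The new objects are defined over the real field generated by $\rho$ and the coordinates of $u$, so it suffices to reach that field by steps of degree at most $6$. We use one remark repeatedly:
\begin{enumerate}
\item[($*$)] if $k'\supseteq k$ is real and $B\cdot u=c$ with $0\ne B\in k'^2$, $c\in k'$, then $u$ is defined over an extension of $k'$ of degree at most $2$, being an intersection point of a line with the unit circle.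
\end{enumerate}
Below, $\{i,j\}=\{1,2\}$. Note that $A_j=0$ means that $C_j$ is a circle centered at the pole.

\emph{Case 1: $\rho_i=0$ for some $i$.} Then $\rho\in k$ and $\rho_j=\pm1$. If $A_j\ne0$, apply ($*$) to $\rho_jA_j\cdot u=g_j(\rho_j)$. If $A_j=0$, both left sides in \eqref{eq:pairs} vanish for every $u$, so every unit vector gives a solution with this $\rho$; this is excluded.

\emph{Case 2: $\rho_1\rho_2\neq0$ and $A_1,A_2$ independent.} Let $V=(V_1,V_2)\in k[X]^2$ be the solution of the linear system $A_1\cdot V=(X+1)g_1(X)$, $A_2\cdot V=Xg_2(X+1)$; its entries have degree at most $3$. For real $\tau\ne0,-1$, the only vector satisfying \eqref{eq:pairs} with $\tau$ in place of $\rho$ is $V(\tau)/\tau(\tau+1)$, and it is a unit vector if and only if $\tau$ is a root of $H=V_1^2+V_2^2-X^2(X+1)^2$, of degree at most $6$. If $H=0$, every such $\tau$ gives an admissible triple, which is excluded. So $[k(\rho):k]\le6$ and $u\in k(\rho)^2$.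

\emph{Case 3: $\rho_1\rho_2\neq0$ and $A_i=0$ for some $i$.} Then $\rho_i^2=-\kappa_i$, so $[k(\rho):k]\le2$. If $A_j\ne0$, apply ($*$) over $k(\rho)$. If $A_j=0$, neither condition involves $u$, and every unit vector works with this $\rho$; this is excluded.

\emph{Case 4: $\rho_1\rho_2\neq0$ and $A_2=tA_1\neq0$ with $t\in k$.} With $z=A_1\cdot u$ the conditions read $\rho z=g_1(\rho)$ and $t(\rho+1)z=g_2(\rho+1)$. Eliminating $z$, we see that $\rho$ is a root of $J=t(X+1)g_1(X)-Xg_2(X+1)$, of degree at most $3$. If $J\neq0$, then $[k(\rho):k]\le3$, $z=g_1(\rho)/\rho\in k(\rho)$, and ($*$) applies. Suppose $J=0$. Evaluating at $X=0$ and $X=-1$ gives $g_1(0)=g_2(0)=0$, so each $g_j$ is $\frac12X^2$ (circle) or $0$ (line). For two circles $J=\frac12X(X+1)(tX-X-1)$; for a circle $C_1$ and a line $C_2$, $J=\frac t2(X+1)X^2$; for a line $C_1$ and a circle $C_2$, $J=-\frac12X(X+1)^2$. None of these vanishes. So $C_1$ and $C_2$ are lines through the pole with parallel normals, hence the same line, along which the notches slide freely; this is excluded.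
\end{proof}

\begin{lemma}\label{lem:primes}
If $\alpha$ is constructible, then no prime greater than $5$ divides the degree of the Galois closure of $\mathbb{Q}(\alpha)/\mathbb{Q}$.
\end{lemma}

\begin{proof}
Take a tower as in Lemma~\ref{lem:tower} and append $k_{d+1}=k_d(i)\ni\alpha$. Let $\widetilde k_j$ be the Galois closure of $k_j$ over $\mathbb{Q}$. Write $k_{j+1}=k_j(\theta)$, with minimal polynomial $g$ over $k_j$ of degree at most $6$. The conjugates of $\theta$ over $\mathbb{Q}$ are the roots of the polynomials $\sigma(g)\in\widetilde k_j[x]$, $\sigma\in\operatorname{Gal}(\widetilde k_j/\mathbb{Q})$, and they generate $\widetilde k_{j+1}$ over $\widetilde k_j$. The group $\operatorname{Gal}(\widetilde k_{j+1}/\widetilde k_j)$ permutes the roots of each $\sigma(g)$ and acts faithfully on all of them together, so it embeds in a product of copies of $S_6$, and its order divides a power of $720=2^4\cdot3^2\cdot5$. Hence so does $[\widetilde k_{d+1}:\mathbb{Q}]$, and $\widetilde k_{d+1}$ contains the Galois closure of $\mathbb{Q}(\alpha)$.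
\end{proof}

\section{Scope and sharpness}\label{sec:scope}

We prove the four parts of Theorem~\ref{thm:scope}. All fields lie in $\mathbb{C}$. Two standard facts of Galois theory are used. If $E/F$ is finite Galois and $F'\supseteq F$, then restriction is an isomorphism $\operatorname{Gal}(EF'/F')\cong\operatorname{Gal}(E/E\cap F')$. If $E_1,E_2$ are finite Galois over $D=E_1\cap E_2$, then restriction is an isomorphism $\operatorname{Gal}(E_1E_2/D)\cong\operatorname{Gal}(E_1/D)\times\operatorname{Gal}(E_2/D)$.

\subsection*{Solvable groups and degree at least seven}

\begin{proof}[Proof of (a)]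
Necessity is Lemma~\ref{lem:primes}. For sufficiency, let $N$ be the Galois closure of $\mathbb{Q}(\alpha)$. The group of $NK(i)$ over $K(i)$ is isomorphic to a subgroup of $\Gamma$, so it is solvable of order divisible by no prime greater than $5$. By Lemma~\ref{lem:kummer}, $\alpha\in N\subset K(i)$. The regular $n$-gon is constructible exactly when $\zeta_n$ is, and $\mathbb{Q}(\zeta_n)/\mathbb{Q}$ is Galois with abelian group of order $\varphi(n)$. For $n=11,25,31,41,61,101,125$ the values are $10,20,30,40,60,100,100$.
\end{proof}

\begin{proof}[Proof of (b)]
Take $x^{n-7}(x^7-2)$. Since $x^7-2$ is irreducible by Eisenstein's criterion, $7$ divides the degree of the Galois closure of $\mathbb{Q}(2^{1/7})$, and Lemma~\ref{lem:primes} applies.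
\end{proof}

\subsection*{Sextics}

The Galois group of an irreducible polynomial over $K$ with root $\theta$ acts transitively on the roots; it is \emph{primitive} if the stabilizer of $\theta$ is a maximal subgroup, which means that no field lies strictly between $K$ and $K(\theta)$. The primitive permutation groups of degree $6$ are $A_6$, $S_6$, and the groups $\mathrm{PSL}_2(5)\cong A_5$ and $\mathrm{PGL}_2(5)\cong S_5$ acting on the six points of the projective line over $\mathbb{F}_5$.

\begin{proof}[Proof of (c)]
Let $\theta$ be a real root of an irreducible sextic over $K$. Suppose the group is not primitive, and let $K\subsetneq E\subsetneq K(\theta)$. Then $[E:K]\in\{2,3\}$ and $E\subset\mathbb{R}$; this is where the real root is used. A generator of $E$ is a real root of a polynomial of degree at most $3$ over $K$, so it lies in $K$ by Theorem~\ref{thm:main}(A), a contradiction. Suppose the group is isomorphic to $A_5$ or $S_5$. It then has a subgroup of index $5$, whose fixed field has degree $5$ over $K$, and the minimal polynomial of a generator is an irreducible quintic in $K[x]$. But that quintic has a real root, which lies in $K$ by Theorem~\ref{thm:main}(A),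 again a contradiction. The groups $A_6$ and $S_6$ remain.
\end{proof}

\subsection*{A quintic with non-real coefficients}

Lemma~\ref{lem:primes} cannot exclude the roots of a quintic over $\mathbb{Q}(i)$, since only the primes $2,3,5$ occur. We use instead that the towers of Lemma~\ref{lem:tower} are \emph{real}. Let $\pi=3+2i$, a prime of $\mathbb{Z}[i]$ of norm $13$, and
\[
f=x^5+\pi x+\pi,\qquad \bar f=x^5+\bar\pi x+\bar\pi .
\]
The splitting field of one step of a tower has degree at most $720$. That is room for one copy of $A_5$, of order $60$, but not for two, of order $3600$; and over a real field complex conjugation ties $f$ to $\bar f$, so a step cannot absorb the copy that belongs to $f$ without the copy that belongs to $\bar f$.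

Let $R,\bar R$ be the sets of roots of $f,\bar f$, let $N_f,N_{\bar f}$ be their splitting fields over $\mathbb{Q}(i)$, and $N=N_fN_{\bar f}$. This is the splitting field of $(x^2+1)f\bar f\in\mathbb{Q}[x]$, so it is Galois over $\mathbb{Q}$. For a real field $k$ the group $B_k=\operatorname{Gal}(Nk/k(i))$ acts faithfully on $R$ and $\bar R$ together, and we regard it as a subgroup of $\operatorname{Sym}(R)\times\operatorname{Sym}(\bar R)\cong S_5\times S_5$. Put $\mathcal{A}=\operatorname{Alt}(R)\times\operatorname{Alt}(\bar R)\cong A_5\times A_5$.

We recall a theorem of algebraic number theory. Let $g$ be a monic polynomial over $\mathbb{Z}[i]$ whose reduction modulo a prime $\varpi$ is squarefree with irreducible factors of degrees $d_1,\dots,d_r$. Then $\varpi$ is unramified in the splitting field of $g$ over $\mathbb{Q}(i)$, and the Galois group contains a permutation of the roots with cycles of lengths $d_1,\dots,d_r$.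

\begin{lemma}\label{lem:start}
$B_{\mathbb{Q}}\supseteq\mathcal{A}$.
\end{lemma}

\begin{proof}
\emph{Both groups are $S_5$.} The polynomial $f$ is Eisenstein at $\pi$, hence irreducible over $\mathbb{Q}(i)$, so its group is transitive, has order divisible by $5$ and contains a $5$-cycle. Modulo $1+i$ the residue field is $\mathbb{F}_2$ and $\pi\equiv\bar\pi\equiv1$, so
\[
f\equiv\bar f\equiv x^5+x+1=(x^2+x+1)(x^3+x^2+1),
\]
where neither factor has a root in $\mathbb{F}_2$. The group thus contains an element of cycle type $(2,3)$, whose cube is a transposition, and a transposition and a $5$-cycle generate $S_5$. The same argument, with $\bar\pi$ for $\pi$, applies to $\bar f$.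

\emph{The prime $\pi$ separates the two fields.} Let $v$ be the valuation, with value group $\mathbb{Z}$, at a prime of $N_f$ above $\pi$, and let $\theta\in R$. From $\theta^5=-\pi(\theta+1)$ we get $v(\theta)>0$, then $v(\theta+1)=0$ and $v(\pi)=5v(\theta)\geq5$; so $\pi$ ramifies in $N_f$. Modulo $\pi$ the residue field is $\mathbb{F}_{13}$ with $i\equiv5$, so $\bar\pi\equiv3-10\equiv6$ and $\bar f\equiv x^5+6x+6$. A multiple root $x$ would satisfy $5x^4+6=0$ and $0=5(x^5+6x+6)=24x+30$, hence $4x+5=0$ and $x=2$; but $5\cdot2^4+6=86\equiv8$. So the reduction is squarefree and $\pi$ is unramified in $N_{\bar f}$ and its subfields. Therefore $D=N_f\cap N_{\bar f}$ is a proper subfield of $N_f$.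

\emph{Conclusion.} The field $D$ is Galois over $\mathbb{Q}(i)$ and its group is a quotient of $S_5$ by a nontrivial normal subgroup, that is, by $A_5$ or $S_5$; so $[D:\mathbb{Q}(i)]\le2$. Hence $\operatorname{Gal}(N_f/D)$ and $\operatorname{Gal}(N_{\bar f}/D)$ have index at most $2$ in $S_5$ and contain $A_5$, and $B_{\mathbb{Q}}$ contains $\operatorname{Gal}(N/D)$, which is their product.
\end{proof}

\begin{lemma}\label{lem:step}
Let $k\subset k'\subset\mathbb{R}$ with $[k':k]\le6$. If $B_k\supseteq\mathcal{A}$, then $B_{k'}\supseteq\mathcal{A}$.
\end{lemma}

\begin{proof}
Write $k'=k(\theta)$ with minimal polynomial $g$ over $k$. Since $k'/k$ need not be Galois, we pass to the splitting field $M$ of $g$ over $k(i)$. It is the splitting field of $(x^2+1)g$ over $k$, hence Galois over $k$; it contains $k'(i)$, and $[M:k(i)]\le6!=720$. The field $E=Nk\cap M\supseteq k(i)$ is Galois over $k$, so $C=\operatorname{Gal}(Nk/E)$ is a subgroup of $B_k$ that is normal in $\operatorname{Gal}(Nk/k)$, of index $[B_k:C]=[E:k(i)]\le720$. Every element of $C$ extends to an element of $\operatorname{Gal}(NM/M)$, and this restricts to an element of $B_{k'}$ with the same action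 on $R$ and $\bar R$. So $C\subseteq B_{k'}$, and it suffices to show $C\supseteq\mathcal{A}$.

The group $C\cap\mathcal{A}$ is normal in $\mathcal{A}$. If it contains an element $(a,b)$ with $a\ne1$, choose $x\in\operatorname{Alt}(R)$ not commuting with $a$; the commutator of $(a,b)$ and $(x,1)$ is a nontrivial element of $(C\cap\mathcal{A})\cap(\operatorname{Alt}(R)\times1)$, and since $A_5$ is simple, $C\supseteq\operatorname{Alt}(R)\times1$. The symmetric argument shows that $b\neq1$ forces $C\supseteq1\times\operatorname{Alt}(\bar R)$. Now $C\cap\mathcal{A}\neq1$, for otherwise $\mathcal{A}$, of order $3600$, would embed in $B_k/C$, of order at most $720$. So $C$ contains one of the two factors of $\mathcal{A}$. Because $k$ is real, complex conjugation $c$ lies in $\operatorname{Gal}(Nk/k)$, and it exchanges $R$ and $\bar R$. Conjugation by $c$ therefore exchanges the two factors of $\mathcal{A}$, while it preserves $C$. Hence $C$ contains both factors.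
\end{proof}

\begin{proof}[Proof of (d)]
A constructible complex number lies in $k(i)$, where $k$ is the top field of a tower as in Lemma~\ref{lem:tower}. By Lemmas~\ref{lem:start} and~\ref{lem:step}, $B_k\supseteq\mathcal{A}$, so $B_k$ is transitive on $R$. An element of $k(i)$ is fixed by $B_k$, so it is not a root of $f$.
\end{proof}

\begin{remark}
Solvability cannot be dropped from part (a): for a root $\alpha$ of $f$ the Galois closure of $\mathbb{Q}(\alpha)$ lies in $N$, whose degree over $\mathbb{Q}$ divides $2\cdot120^2$, and yet $\alpha$ is not constructible.
\end{remark}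

\begin{thebibliography}{1}
\bibitem{Baragar}
Baragar, \emph{Constructions using a compass and twice-notched straightedge}, Amer. Math. Monthly \textbf{109} (2002), 151--164. \texttt{https://baragar.faculty.unlv.edu/papers/TwiceNotch.pdf}
\end{thebibliography}
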